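# Intersecting families of integer partitions

## Four statements about $t$-intersecting partitions

**Theorem 1.** Let $P_n$ be the set of partitions of $n$, let $p(n)=|P_n|$ and $p(0)=1$. Say that two partitions *$t$-intersect* if they have at least $t$ parts in common, counted with multiplicity. Call a set $A\subseteq P_n$ *$t$-intersecting* if every two members of $A$, equal or not, $t$-intersect, and let $M_t(n)$ be the maximum size of such a set. Let $P_n(t)$ be the set of partitions of $n$ with at least $t$ parts equal to $1$. Then for every $t\ge 1$ and $n=t+56$,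
$$M_t(n)\ \ge\ p(56)+431\ >\ p(56)=|P_n(t)| .$$

The family $P_n(t)$ is clearly $t$-intersecting. Conjecture 1.4 of "Intersecting Integer Partitions" (http://ajc.maths.uq.edu.au/pdf/66/ajc_v66_p265.pdf) says that for all $n\ge t$ it is a $t$-intersecting subset of $P_n$ of maximum size. Below, "the conjecture" means this statement. Theorem 1 says that it is false for every $t$, and three further results say how false. Both $\log$ and $\ln$ denote the natural logarithm. Put
$$r(n)=p(n)-p(n-1),\quad r(0)=1,\qquad \Phi=\frac{\pi^2}{8}+\frac{\ln^2 2}{2},\qquad \gamma=2\sqrt\Phi=\sqrt{\tfrac{\pi^2}{2}+2\ln^2 2}=2.428\ldots$$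

**Theorem 2.** (i) For all $n\ge 1$: $M_1(n)\ge p(n)-e^{\gamma\sqrt n}$.

(ii) If $t=t(n)\ge 1$ and $t=o(\sqrt n)$, then $p(n)-M_t(n)=e^{(\gamma+o(1))\sqrt n}$.

By contrast, $p(n)-|P_n(t)|\ge r(n)\ge \frac{p(n)}{n+1}=e^{(\pi\sqrt{2/3}+o(1))\sqrt n}$ for $n\ge 2$ (and $1\le t\le n$), and $\pi\sqrt{2/3}=2.565\ldots>\gamma$.

**Corollary 3.** There is an absolute constant $d_0$ such that the conjecture fails for all $t\ge 1$ and all $n\ge t+d_0$. It holds whenever $t\le n\le t+4$.

**Theorem 4.** Let $\tau^*=\frac{\sqrt 6\,(1-\ln 2)}{2\pi}=0.119\ldots$ and $c=\pi/\sqrt 6$, and fix $\varepsilon>0$.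

(i) There are $c_\varepsilon>0$ and $n_\varepsilon$ with $M_t(n)\ge(1-e^{-c_\varepsilon\log^2 n})\,p(n)$ for all $n\ge n_\varepsilon$ and $1\le t\le(\tau^*-\varepsilon)\sqrt n\log n$; whereas $|P_n(t)|\le Ce^{-ct/\sqrt n}p(n)$ for all $1\le t\le n$, with $C$ absolute.

(ii) If $t\ge(\tau^*+\varepsilon)\sqrt n\log n$, then $M_t(n)\le(\frac12+o(1))\,p(n)$.

## Common parts, and the sizes being compared

For a partition $\lambda$ let $m_i(\lambda)$ be the multiplicity of the part $i$, let $\operatorname{supp}\lambda=\{i:m_i(\lambda)\ge 1\}$, and let $|\lambda|$ be the sum of the parts. The number of common parts of $\lambda$ and $\mu$, counted with multiplicity, is $\sum_i\min(m_i(\lambda),m_i(\mu))$, so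
$$\lambda,\mu\ t\text{-intersect}\iff \sum_i\min(m_i(\lambda),m_i(\mu))\ge t. \tag{1}$$
For example, $3+2+2+1+1+1$ and $4+2+2+2+1$ have in common one part $1$ and two parts $2$. They $3$-intersect but do not $4$-intersect. For $t=1$ the condition says that the supports meet, and we just say *intersecting*.

We asked that a member $t$-intersect itself, that is, that it have at least $t$ parts. This costs nothing. If only distinct members are compared, a partition with fewer than $t$ parts $t$-intersects no other partition, so a family containing it has size $1$, and $1\le p(n-t)$ whenever $n\ge t$.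

Deleting $t$ ones is a bijection from $P_n(t)$ to $P_{n-t}$, so $|P_n(t)|=p(n-t)$. Only the difference $d=n-t$ matters. In the same way $p(n-1)$ counts the partitions of $n$ that contain a $1$, so $r(n)$ counts those with no part $1$. For instance $r(6)=11-7=4$, from $6$, $4+2$, $3+3$, $2+2+2$.

Now the theorems in words. Theorem 1 gives, for each $t$, a family that beats $p(56)=526823$ by at least $431$. Theorem 2 measures a family by what it leaves out. The conjectured family leaves out at least $r(n)$ partitions, and this is $e^{(2.565\ldots+o(1))\sqrt n}$. The best family leaves out only $e^{(2.428\ldots+o(1))\sqrt n}$, as long as $t=o(\sqrt n)$, and this exponent is exact. So the conjecture fails for every large $n$ at $t=1$, and a shift argument turns this into Corollary 3. Theorem 4 concerns larger $t$: up to $\tau^*\sqrt n\log n$ some $t$-intersecting family contains almost all partitions, and beyond that no family contains essentially more than half. If $t/\sqrt n\to\infty$ while $t\le(\tau^*-\varepsilon)\sqrt n\log n$, the best family is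 almost everything, while $P_n(t)$ is a vanishing proportion of $P_n$. The exact set of $d$ between $5$ and $d_0$ for which the conjecture holds is not determined here; it fails at $d=56$ for every $t$.

## Cores and the cases $n-t\le 4$

We start where everything can be done by hand, and prove the last sentence of Corollary 3. For $t=1$, $n=5$ the family $P_5(1)$ is $\{41,\,311,\,221,\,2111,\,11111\}$, of size $p(4)=5$. The family $\{32,\,311,\,221,\,2111\}$ is also intersecting, but has only $4$ members. We shall see that any family not inside $P_5(1)$ has at most $4$.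

**Definition (core).** The *core* $\mathbf c$ of $\lambda\in P_n$ is the multiset of its parts that are $\ge 2$. Its *weight* $w$ is the sum of these parts, and its *length* $\ell$ is their number.

The partition $3+2+2+1+1$ has core $322$, with $w=7$ and $\ell=3$. Since $\lambda$ has $n-w$ ones, $n$ and the core determine $\lambda$.

**Step 1: rewrite the condition in terms of $d$.** By (1), partitions with cores $\mathbf c,\mathbf c'$ $t$-intersect iff $\min(n-w,n-w')+|\mathbf c\cap\mathbf c'|\ge t=n-d$, where $\cap$ is the multiset intersection. That is,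
$$\max(w,w')-|\mathbf c\cap\mathbf c'|\le d. \tag{2}$$
With $\mathbf c=\mathbf c'$ this gives $w-\ell\le d$ for every member. Call such cores *admissible*. Subtracting $1$ from each part shows that admissible cores correspond exactly to partitions of integers $\le d$. The family $P_n(t)$ consists of the partitions with $n-w\ge t$, that is, $w\le d$.

**Step 2: reduce to a member that is too heavy.** If all members of a $t$-intersecting family $A$ have $w\le d$, then $A\subseteq P_n(t)$ and $|A|\le p(d)$. Otherwise let $\mathbf c$ be a core of maximum weight $d+s$ in $A$, with $s\ge 1$. By (2), every other member $\mathbf c'$ is admissible and satisfies $w'\le d+s$ and $|\mathbf c\cap\mathbf c'|\ge s$.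

**Step 3: run through the lists.** The purpose is to bound $|A|$ in this second case. The cores below come from adding $1$ to every part of the partitions of $0,1,\dots,d$.

- $d=0$: the only admissible core is empty, of weight $0$. No heavy core exists.
- $d=1$: admissible $\emptyset,2$. Heavy: $2$ ($s=1$). No other core contains a $2$, so $|A|\le 1$, and $p(1)=1$.
- $d=2$: admissible $\emptyset,2,3,22$. Heavy: $3$ ($s=1$) and $22$ ($s=2$). For $3$ we need $\mathbf c'\ne 3$ containing $3$, and for $22$ another core with two $2$s: none exists. So $|A|\le 1$, and $p(2)=2$.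
- $d=3$: admissible $\emptyset,2,3,22,4,32,222$. Heavy: $4$ ($s=1$), $32$ ($s=2$), $222$ ($s=3$), each with no possible $\mathbf c'$, and $22$ ($s=1$), for which $\mathbf c'$ has weight $\le 4$ and contains a $2$, so $\mathbf c'=2$. So $|A|\le 2$, and $p(3)=3$.
- $d=4$: admissible are those for $d=3$ together with $5,42,33,322,2222$. Heavy: $5$ ($s=1$), $42$ and $33$ ($s=2$), $322$ ($s=3$), $2222$ ($s=4$). In each of these, $s$ equals the length, so $\mathbf c'$ must contain $\mathbf c$, and $w'\le w$ forces $\mathbf c'=\mathbf c$: no other member. Next, $32$ ($s=1$): $\mathbf c'$ has weight $\le 5$ and contains a $2$ or a $3$, so $\mathbf c'\in\{2,3,22\}$. Last, $222$ ($s=2$): $\mathbf c'$ has weight $\le 6$ and two $2$s, so $\mathbf c'=22$. So $|A|\le 4$, and $p(4)=5$.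

In all cases $|A|\le p(d)$, so the conjecture holds for $t\le n\le t+4$. $\square$

## Exchanging partitions at $n=57$

We turn to Theorem 1. The first step reduces all $t$ to $t=1$.

**Lemma 1 (shift).** $M_{t+1}(n+1)\ge M_t(n)$, while $|P_{n+1}(t+1)|=|P_n(t)|=p(n-t)$. Hence if the conjecture fails for $(n,t)$, it fails for $(n+1,t+1)$.

*Proof.* Add one part $1$ to every member of a $t$-intersecting family in $P_n$. The map is injective, and it raises $\min(m_1(\lambda),m_1(\mu))$ by exactly one for every pair, so the image is $(t+1)$-intersecting by (1). $\square$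

So let $t=1$, where $P_n(1)$ is the family of all partitions containing a $1$. The natural way to beat such a "dictatorship" is to give up partitions that contain a $1$ and little else of small size, in exchange for partitions without a $1$. For a finite set $S$ of integers $\ge 2$ with $|S|\ge 2$ let $F_S\subseteq P_n$ consist of the partitions that either

- (a) contain $1$ and at least one element of $S$, or
- (b) contain all elements of $S$.

This is intersecting: two partitions of type (a) share $1$; a partition of type (b) contains all of $S$, and so shares an element of $S$ with any member. Compare $F_S$ with $P_n(1)$. We gain the partitions with no $1$ that contain $S$. Removing one copy of each element of $S$, their number is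
$$\text{gain}=r\Big(n-\sum_{i\in S} i\Big).$$
We lose the partitions that contain $1$ and no element of $S$. Removing one $1$,
$$\text{loss}=\#\{\text{partitions of } n-1 \text{ with no part in } S\}=[x^{n-1}]\ \prod_{i\in S}(1-x^i)\sum_m p(m)x^m .$$
Here we used that multiplying the generating function $\prod_i(1-x^i)^{-1}$ by $1-x^i$ forbids the part $i$.

The first choice one would make is $S=\{2,3\}$. Then $F_S$ is a two-out-of-three vote: contain at least two of $1,2,3$. At $n=57$,
$$\text{gain}=r(52)=281589-239943=41646,$$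
$$\text{loss}=p(56)-p(54)-p(53)+p(51)=526823-386155-329931+239943=50680 .$$
The exchange loses $9034$: too many partitions of $57$ contain a $1$ but neither $2$ nor $3$. Enlarging $S$ makes the loss smaller, but it makes the gain smaller too, since all of $S$ must be removed. One more element is just right.

**Proof of Theorem 1.** By Lemma 1, applied $t-1$ times, it suffices to take $t=1$ and $n=57$. Let $A=F_{\{2,3,4\}}$. The gain is
$$r(48)=p(48)-p(47)=147273-124754=22519 .$$
Since $(1-x^2)(1-x^3)(1-x^4)=1-x^2-x^3-x^4+x^5+x^6+x^7-x^9$, the loss is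
$$p(56)-p(54)-p(53)-p(52)+p(51)+p(50)+p(49)-p(47)$$
$$=526823-386155-329931-281589+239943+204226+173525-124754=22088 .$$
So $|A|=526823+22519-22088=527254=p(56)+431>p(56)=|P_{57}(1)|$. $\square$

Going one further, to $S=\{2,3,4,5\}$, overshoots. The gain is $r(43)=63261-53174=10087$. The loss is the previous coefficient at $x^{56}$ minus the same expression at $x^{51}$, and the latter is
$$p(51)-p(49)-p(48)-p(47)+p(46)+p(45)+p(44)-p(42)$$
$$=239943-173525-147273-124754+105558+89134+75175-53174=11084 .$$
So the loss is $22088-11084=11004$, and the exchange loses $917$.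

The values $p(0),\dots,p(56)$ (MacMahon's table, printed in Hardy–Ramanujan 1918) are
1, 1, 2, 3, 5, 7, 11, 15, 22, 30, 42, 56, 77, 101, 135, 176, 231, 297, 385, 490, 627, 792, 1002, 1255, 1575, 1958, 2436, 3010, 3718, 4565, 5604, 6842, 8349, 10143, 12310, 14883, 17977, 21637, 26015, 31185, 37338, 44583, 53174, 63261, 75175, 89134, 105558, 124754, 147273, 173525, 204226, 239943, 281589, 329931, 386155, 451276, 526823.
They can be checked with Euler's recurrence $p(n)=p(n-1)+p(n-2)-p(n-5)-p(n-7)+p(n-12)+p(n-15)-\cdots$. The last one, for example, is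
$$451276+386155-239943-173525+75175+44583-12310-5604+792+231-7=526823 .$$

## From an exchange to a weighted majority

To treat all large $n$ we read the family $F_S$ differently. Give the part $1$ the weight $|S|-1$ and each element of $S$ the weight $1$. The total weight is $2|S|-1$. A partition lies in $F_S$ iff the weights of the parts in its support sum to at least $|S|$, that is, to more than half of the total. Indeed, with a $1$ present this asks for one element of $S$, and without a $1$ it asks for all of $S$. For $S=\{2,3,4\}$ the weights are $2,1,1,1$ and the threshold is $3$ out of $5$. Any such weighted majority is intersecting, because two sets of more than half of the weight must meet.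

So let us choose weights $v_i\ge 0$ on all parts, finitely many nonzero, and ask which weights leave out few partitions. Let $W$ be the total weight and $v(\lambda)$ the weight of $\operatorname{supp}\lambda$. A partition is left out if $v(\lambda)\le W/2$, and the exponential-moment bound is $1[v(\lambda)\le W/2]\le e^{W/2-v(\lambda)}$. For $0<q<1$ put $x_i=q^i/(1-q^i)$. Summing over *all* partitions with the factor $q^{|\lambda|-n}$, which is $1$ on $P_n$, the number left out is at most
$$q^{-n}\prod_i e^{v_i/2}\big(1+x_ie^{-v_i}\big)=q^{-n}\prod_i\big(e^{v_i/2}+x_ie^{-v_i/2}\big),$$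
because the part $i$ is either absent or present with multiplicity $m\ge 1$, and $\sum_{m\ge 1}q^{im}=x_i$. Each factor can be minimized separately. Its derivative in $v_i$ is $\frac12(e^{v_i/2}-x_ie^{-v_i/2})$. So the best choice is $v_i=\ln x_i$ if $x_i\ge 1$, with factor $2\sqrt{x_i}$, and $v_i=0$ if $x_i<1$, with factor $1+x_i=1/(1-q^i)$. These are the weights we use. The constant $\Phi$ comes from summing the logarithms of these factors.

**Definition (the function $\varphi$).** Let
$$\varphi(y)=\ln 2+\tfrac12\ln\frac{e^{-y}}{1-e^{-y}}\quad(0<y\le\ln 2),\qquad \varphi(y)=-\ln(1-e^{-y})\quad(y\ge\ln 2).$$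

With $q=e^{-\delta}$ and $y=\delta i$, $\varphi(\delta i)$ is the logarithm of the optimal factor. At $y=\ln 2$ both formulas give $\ln 2$, so $\varphi$ is continuous. It is positive, and differentiation gives
$$-\varphi'(y)=\psi(y):=\frac{\min(1/2,e^{-y})}{1-e^{-y}}>0 ,$$
so $\varphi$ is decreasing.

**Step 1: $\int_0^\infty\varphi=\Phi$.** The purpose is to identify the constant. Expanding the logarithm gives $\int_0^\infty-\ln(1-e^{-y})\,dy=\sum_{k\ge1}k^{-2}=\frac{\pi^2}{6}$ and
$$L:=\int_{\ln 2}^\infty-\ln(1-e^{-y})\,dy=\sum_{k\ge 1}\frac{2^{-k}}{k^2}=\mathrm{Li}_2(\tfrac12)=\frac{\pi^2}{12}-\frac{\ln^2 2}{2},$$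
the last being the textbook value of the dilogarithm at $\frac12$. On $(0,\ln 2]$ we have $\varphi(y)=\ln 2-\frac y2-\frac12\ln(1-e^{-y})$. Hence
$$\int_0^\infty\varphi=\int_0^{\ln 2}\Big(\ln 2-\frac y2\Big)dy+\frac12\Big(\frac{\pi^2}{6}-L\Big)+L=\frac34\ln^2 2+\frac{\pi^2}{12}+\frac L2=\frac34\ln^22+\frac{\pi^2}{8}-\frac{\ln^22}{4}=\Phi .$$

**Step 2: from integrals to sums.** We shall need $\sum_i\varphi(\delta i)$. Since $\varphi$ is decreasing and integrable, $\frac1\delta\int_\delta^\infty\varphi\le\sum_{i\ge 1}\varphi(\delta i)\le\frac1\delta\int_0^\infty\varphi$, so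
$$\sum_{i\ge 1}\varphi(\delta i)\le\frac\Phi\delta\ \ (\delta>0),\qquad \sum_{i\ge 1}\varphi(\delta i)=\frac{\Phi+o(1)}{\delta}\ \ (\delta\to 0). \tag{3}$$
Integrating by parts, with $y\varphi(y)\to 0$ at $0$ and at $\infty$,
$$\int_0^\infty y\,\psi(y)\,dy=\int_0^\infty\varphi=\Phi. \tag{4}$$

**Notation.** For $q=e^{-\delta}$ let $K=\lfloor\ln 2/\delta\rfloor$, so that $i\le K$ iff $q^i\ge\frac12$. Let $w_i=\ln\frac{q^i}{1-q^i}=-\ln(e^{\delta i}-1)$ and $W=\sum_{i\le K}w_i$. For a partition $\lambda$ let $w(\lambda)$ be the sum of $w_i$ over $i\le K$, $i\in\operatorname{supp}\lambda$. For $i\le K$ the $w_i$ are nonnegative and decreasing, and $\varphi(\delta i)=\ln 2+\frac12w_i$. Therefore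
$$K\ln 2+\frac W2-\sum_{i>K}\ln(1-q^i)=\sum_{i\ge 1}\varphi(\delta i). \tag{5}$$

**Proof of Theorem 2(i) and of the upper bound for $p(n)-M_t(n)$ in (ii).**

**Step 3: define a $t$-intersecting family.** For general $t$ we raise the threshold so that the overlap must contain $t$ different parts. Let $\delta=\sqrt{\Phi/n}$, $s=\min(t-1,K)$, $V=\sum_{i\le s}w_i$, and
$$A=\Big\{\lambda\in P_n:\ w(\lambda)>\frac{W+V}{2}\Big\}.$$
Let $\lambda,\mu\in A$ and let $I$ be the set of common elements $i\le K$ of their supports. Since the union of the supports within $[K]$ has $w$-sum at most $W$, we get $\sum_{i\in I}w_i\ge w(\lambda)+w(\mu)-W>V$. The $w_i$ are nonnegative and decreasing, so any set of at most $t-1$ indices in $[K]$ has $w$-sum at most $V$. Hence $|I|\ge t$, and each $i\in I$ contributes at least $1$ to the sum in (1). So $A$ is $t$-intersecting.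

**Step 4: count what is left out.** The computation from the beginning of the section, with threshold $\frac{W+V}2$, gives
$$|P_n\setminus A|\le q^{-n}e^{(W+V)/2}\sum_\lambda q^{|\lambda|}e^{-w(\lambda)}=q^{-n}e^{(W+V)/2}\prod_{i\le K}\Big(1+e^{-w_i}\frac{q^i}{1-q^i}\Big)\prod_{i>K}\frac{1}{1-q^i},$$
the sum being over all partitions of all integers. As $e^{-w_i}q^i/(1-q^i)=1$, the first product is $2^K$. By (5) and (3) the right side equals
$$e^{V/2}e^{\delta n+\sum_i\varphi(\delta i)}\le e^{V/2}e^{\delta n+\Phi/\delta}=e^{V/2}e^{2\sqrt{\Phi n}}=e^{V/2}e^{\gamma\sqrt n}.$$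
For $t=1$ we have $s=0$ and $V=0$. This is (i), for every $n\ge 1$.

**Step 5: the price $V$ is negligible for $t=o(\sqrt n)$.** If $s=0$ then $V=0$. If $s\ge 1$, then $e^{\delta i}-1\ge\delta i$ gives $w_i\le\ln\frac1{\delta i}$, and $\ln s!\ge s\ln s-s$ gives
$$V\le s\ln\tfrac1\delta-\ln s!\le s\Big(1+\ln\frac1{\delta s}\Big).$$
The function $x(1+\ln\frac1{\delta x})$ has derivative $\ln\frac1{\delta x}$, so it increases on $(0,1/\delta)$. For $n$ large, $s<t<1/\delta$, so $V\le t(1+\ln\frac1{\delta t})=\frac1\delta\cdot\delta t\,(1+\ln\frac1{\delta t})=o(\sqrt n)$, because $\delta t\to 0$ and $\frac1\delta=O(\sqrt n)$. Hence $p(n)-M_t(n)\le e^{(\gamma+o(1))\sqrt n}$. $\square$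

## Random pairs of partitions with disjoint supports

Now we show that no family does better. A $t$-intersecting family is intersecting, so $M_t\le M_1$. It suffices to show, for every intersecting $A\subseteq P_n$,
$$|P_n\setminus A|\ge e^{(\gamma-o(1))\sqrt n},\qquad\text{with } o(1) \text{ independent of } A.$$

If $\lambda',\mu'\in P_n$ have disjoint supports, at least one of them is missing from $A$. Many such pairs force many missing partitions, provided the pairs are spread out. We use a random pair $(\lambda',\mu')$ with disjoint supports that is exchangeable, meaning that $(\lambda',\mu')$ and $(\mu',\lambda')$ have the same law. Then $\lambda'\notin A$ with probability at least $\frac12$. If no value of $\lambda'$ has probability more than $\kappa$, at least $\frac1{2\kappa}$ partitions are missing. So we want a law for $\lambda'$ that is as spread out as possible. In the usual product measure on partitions the part $i$ is present with probability $q^i$. Two disjoint supports with the same law cannot both contain $i$ with probability more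 than $\frac12$. So we cap the probability at $\min(\frac12,q^i)$. The cap begins to bind exactly at $i\le K$, where the weights of the previous section are supported.

One obstacle remains: such a random partition does not have sum exactly $n$. We therefore aim slightly below $n$ and repair the sum by one large part.

**Proof of the lower bound in Theorem 2(ii).** Throughout, $n$ is large.

**Step 1: choose $q$ so that the mean is right.** Consider $q\mapsto\sum_i i\,\frac{\min(1/2,q^i)}{1-q^i}$ on $(0,1)$. Each term is continuous and strictly increasing in $q$, and on $(0,q_0]$ the series is dominated by $\sum_i iq_0^i/(1-q_0)$. So the sum is continuous and strictly increasing. It tends to $0$ at $0$ and to $\infty$ at $1$, already because of the term $i=1$. Choose $q=e^{-\delta}$ so that it equals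
$$m:=n-\tfrac32n^{4/5}.$$
As $n\to\infty$ we have $m\to\infty$, so $q\to 1$ and $\delta\to 0$. We find the size of $\delta$. The function $f(y)=y\psi(y)$ equals $\frac12\frac{y}{1-e^{-y}}$, increasing, up to $\ln 2$, and then $\frac{y}{e^y-1}$, decreasing. It is bounded, by $F$ say, and integrable. Let $N=\lfloor\ln2/\delta\rfloor$ and compare $\delta\sum_if(\delta i)$ with $\int_0^\infty f$ separately on $(0,N\delta]$ and on $[(N+1)\delta,\infty)$. By monotonicity each comparison has error at most $\delta F$, and the interval between contributes at most $\delta F$. So $\delta\sum_i f(\delta i)\to\int_0^\infty f=\Phi$ by (4). But $\delta\sum_if(\delta i)=\delta^2\sum_i i\,\psi(\delta i)=\delta^2m$. Hence $\delta\sim\sqrt{\Phi/m}\sim\sqrt{\Phi/n}$. In particular $K\ge 1$ and $K<n^{4/5}$.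

**Step 2: build the pair and compute its law.** Independently over $i$ choose $(m_i,m_i')$ as follows.

- For $i\le K$: exactly one of $m_i,m_i'$ is nonzero, each with probability $\frac12$.
- For $i>K$ (so $q^i<\frac12$): only $m_i\ne 0$ with probability $q^i$, only $m_i'\ne 0$ with probability $q^i$, neither with probability $1-2q^i$.
- A nonzero value equals $a\ge 1$ with probability $(1-q^i)q^{i(a-1)}$.

Since $\sum_iq^i<\infty$, almost surely only finitely many values are nonzero (Borel–Cantelli), and we obtain partitions $\lambda$ and $\mu$ with multiplicities $m_i$ and $m_i'$ and disjoint supports. The pair is exchangeable. The nonzero value has mean $\frac1{1-q^i}$, so $\mathbb E|\lambda|=\sum_ii\frac{\min(1/2,q^i)}{1-q^i}=m$.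

Fix a partition $\nu$. For $i>K$ the multiplicity $a\geq 0$ has probability $(1-q^i)q^{ia}$ in $\lambda$, including $a=0$. For $i\le K$ the multiplicity $0$ has probability $\frac12$, and $a\ge 1$ has probability $\frac12(1-q^i)q^{i(a-1)}=\frac12q^{ia}e^{-w_i}$. Multiplying,
$$-\ln\mathbb P(\lambda=\nu)=\delta|\nu|+K\ln 2+w(\nu)-\sum_{i>K}\ln(1-q^i). \tag{6}$$

**Step 3: a good event.** We need the pair to be repairable and the probability (6) to be controlled. Let $G$ be the event that all of the following hold.

1. $|\lambda|,|\mu|\in[n-2n^{4/5},\,n-n^{4/5}]$.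
2. All parts of $\lambda$ and $\mu$ are less than $n^{4/5}$.
3. $|\lambda|\ne|\mu|$.
4. $|w(\lambda)-\frac W2|\le n^{2/5}$ and $|w(\mu)-\frac W2|\le n^{2/5}$.

We check that each condition fails with probability $o(1)$, so that $\mathbb P(G)\to 1$.

*Condition 1.* The nonzero value has second moment $\frac{1+q^i}{(1-q^i)^2}\le\frac{2}{(1-q^i)^2}$. For $i>K$ this gives $\mathbb Em_i^2\le\frac{2q^i}{(1-q^i)^2}$. For $i\le K$ it gives $\mathbb Em_i^2\le\frac{1}{(1-q^i)^2}\le\frac{2q^i}{(1-q^i)^2}$, as $q^i\ge\frac12$. In both cases the bound is $\frac{1}{2\sinh^2(\delta i/2)}$. The function $\frac{y^2}{2\sinh^2(y/2)}$ is decreasing and integrable, so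
$$\operatorname{Var}|\lambda|\le\sum_i\frac{i^2}{2\sinh^2(\delta i/2)}\le\delta^{-3}\int_0^\infty\frac{y^2\,dy}{2\sinh^2(y/2)}=O(n^{3/2}).$$
The mean $m$ is the midpoint of the interval, whose half-length is $\frac12n^{4/5}$. By Chebyshev the failure probability is $O(n^{3/2-8/5})=O(n^{-1/10})$.

*Condition 2.* As $n^{4/5}>K$, failure has probability at most $2\sum_{i\ge n^{4/5}}q^i\le\frac{2e^{-\delta n^{4/5}}}{1-q}=O(\sqrt n\,e^{-\delta n^{4/5}})=o(1)$, since $\delta n^{4/5}$ has order $n^{3/10}$.

*Condition 3.* Given all $(m_i,m_i')$ with $i\ge 2$, equality $|\lambda|=|\mu|$ forces $m_1-m_1'$ to be one specific value $D$. Since $1\le K$, exactly one of $m_1,m_1'$ is nonzero, so this has conditional probability $0$ if $D=0$ and $\frac12(1-q)q^{|D|-1}$ otherwise. In all cases it is at most $\frac12(1-q)=o(1)$.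

*Condition 4.* $w(\lambda)$ is a sum of independent terms, each equal to $w_i$ or $0$ with probability $\frac12$, for $i\le K$. So its mean is $\frac W2$ and its variance is $\frac14\sum_{i\le K}w_i^2\le\frac{1}{4\delta}\int_0^{\ln 2}\ln^2(e^y-1)\,dy=O(\sqrt n)$, because $\ln^2(e^y-1)$ is decreasing on $(0,\ln 2]$ and $\delta K\le\ln 2$. By Chebyshev, failure has probability $O(n^{1/2-4/5})=o(1)$. The same holds for $\mu$.

**Step 4: repair the sums.** On $G$ let $\lambda'$ be $\lambda$ with the part $n-|\lambda|$ added, and $\mu'$ be $\mu$ with the part $n-|\mu|$ added. Both lie in $P_n$. The added parts are at least $n^{4/5}$ by condition 1, so by condition 2 they exceed all parts of $\lambda$ and of $\mu$. By condition 3 they differ. Hence $\lambda'$ and $\mu'$ have disjoint supports, and $\lambda$ is recovered from $\lambda'$ by deleting the largest part.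

**Step 5: count.** As $A$ is intersecting, on $G$ at most one of $\lambda',\mu'$ lies in $A$, so $\mathbb P(G,\lambda'\notin A)+\mathbb P(G,\mu'\notin A)\ge\mathbb P(G)$. The event $G$ is symmetric in $\lambda,\mu$ and the pair is exchangeable, so both terms are equal and
$$\mathbb P(G,\ \lambda'\notin A)\ge\tfrac12\mathbb P(G).$$
Let $\nu$ be a value that $\lambda$ takes with positive probability on $G$. By (6), (5) and conditions 1 and 4,
$$-\ln\mathbb P(\lambda=\nu)=\delta|\nu|+\sum_i\varphi(\delta i)+w(\nu)-\tfrac W2\ge\delta(n-2n^{4/5})+\sum_i\varphi(\delta i)-n^{2/5}.$$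
Here $\delta n\sim\sqrt{\Phi n}$ and $\delta n^{4/5}=O(n^{3/10})$, and by (3) $\sum_i\varphi(\delta i)\sim\Phi/\delta\sim\sqrt{\Phi n}$. So the right side is $(2\sqrt\Phi-o(1))\sqrt n=(\gamma-o(1))\sqrt n$. Different $\nu$ give different $\lambda'$, so at most $|P_n\setminus A|$ values $\nu$ contribute to the event $\{G,\lambda'\notin A\}$. Therefore
$$\tfrac12\mathbb P(G)\le|P_n\setminus A|\,e^{-(\gamma-o(1))\sqrt n},$$
and $\mathbb P(G)\to 1$ gives the claim. Together with the previous section this proves (ii). $\square$

## What $P_n(t)$ leaves out, and failure for all $n\ge t+d_0$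

**Proof of the contrast in Theorem 2.** We need a lower bound for $r(n)$. For $m\ge 1$, adding $1$ to a largest part maps partitions of $m$ without $1$ to partitions of $m+1$ without $1$. In the image the largest part is unique, so the map can be undone and is injective. Hence $r(m)\le r(m+1)$. Also $r(0)=1\le r(n)$ for $n\ge 2$, because of the one-part partition. So for $n\ge 2$
$$p(n)=\sum_{j=0}^nr(j)\le(n+1)\,r(n).$$
Since $p$ is nondecreasing, $p(n)-|P_n(t)|=p(n)-p(n-t)\ge p(n)-p(n-1)=r(n)\ge\frac{p(n)}{n+1}$. Finally $p(n)\sim e^{\pi\sqrt{2n/3}}/(4\sqrt 3\,n)$ (Hardy–Ramanujan 1918), which gives $\frac{p(n)}{n+1}=e^{(\pi\sqrt{2/3}+o(1))\sqrt n}$. As $\frac{2\pi^2}{3}=6.57\ldots$ and $\gamma^2=5.89\ldots$, indeed $\pi\sqrt{2/3}>\gamma$. $\square$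

**Proof of the first sentence of Corollary 3.** By Theorem 2(i) and the contrast,
$$M_1(n)-p(n-1)\ge r(n)-e^{\gamma\sqrt n}>0$$
for all large $n$, say for all $n\ge d_0+1$. Let $d=n-t\ge d_0$. Lemma 1 applied $t-1$ times gives
$$M_t(n)\ge M_1(n-t+1)=M_1(d+1)>p(d)=|P_n(t)| .$$
The second sentence was proved with cores. $\square$

## A local limit theorem for the product model

For larger $t$ the family of Theorem 2 stops working, at a point that can be named. It asks that two members share $t$ *different* parts. A partition of $n$ with $\rho$ different parts has $n\ge 1+\cdots+\rho>\rho^2/2$, so $\rho<\sqrt{2n}$. For $t\ge\sqrt{2n}$ no partition has $t$ different parts, and the family is empty. To go on we must use multiplicities. The relevant parts are those up to $\sqrt n/\log n$, and to count them we need the product model of random partitions with good control of the event that the sum is $n$.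

**Definition (product model).** Let $c=\pi/\sqrt 6$, $\delta=c/\sqrt n$, $q=e^{-\delta}$, and $k=\lfloor\sqrt n/\log n\rfloor$. Let $\xi_1,\xi_2,\dots$ be independent standard exponential variables, $m_j=\lfloor\xi_j/(\delta j)\rfloor$, and $T=\sum_jjm_j$.

Since $\mathbb P(m_j\ge a)=\mathbb P(\xi_j\ge a\delta j)=q^{ja}$, we have $\mathbb P(m_j=a)=(1-q^j)q^{ja}$. Hence the multiplicities of a partition $\lambda$ occur with probability $q^{|\lambda|}\prod_j(1-q^j)$. This depends only on $|\lambda|$, so conditionally on $T=n$ the partition is uniform on $P_n$, and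
$$\mathbb P(T=N)=p(N)\,q^N\prod_j(1-q^j). \tag{7}$$

**Lemma 2.** Let $T_2=\sum_{j>k'}jm_j$ with $k'=0$ or $k'=k$, let $\sigma^2=\frac2cn^{3/2}$ and $g(x)=e^{-x^2/2}/\sqrt{2\pi}$. Then
$$\sup_N\Big|\sigma\,\mathbb P(T_2=N)-g\Big(\frac{N-\mathbb ET_2}{\sigma}\Big)\Big|\to 0\qquad(n\to\infty).$$

*Proof.* Let $\chi_n$ be the characteristic function of $(T_2-\mathbb ET_2)/\sigma$. We show that $\chi_n(u)\to e^{-u^2/2}$ pointwise, bound $|\chi_n|$ on the whole range of integration, and invert.

**Step 1: the variance is $\sim\sigma^2$.** We have $\operatorname{Var}m_j=\frac{q^j}{(1-q^j)^2}$, so $\operatorname{Var}(jm_j)=\frac{j^2}{4\sinh^2(\delta j/2)}$, which is decreasing in $j$ and at most $\delta^{-2}$. By monotonicity the sum over all $j\ge 1$ is $\delta^{-3}(I+o(1))$ with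
$$I=\int_0^\infty\frac{y^2e^{-y}}{(1-e^{-y})^2}\,dy=\int_0^\infty\frac{2y}{e^y-1}\,dy=\frac{\pi^2}{3},$$
by parts. As $\frac{\pi^2}{3}=2c^2$, this is $(1+o(1))\frac{2}{c}n^{3/2}=(1+o(1))\sigma^2$. The terms $j\le k$ contribute at most $k\delta^{-2}=O(kn)=o(n^{3/2})$. So $\operatorname{Var}T_2\sim\sigma^2$ for both choices of $k'$.

**Step 2: the central limit theorem.** For a nonnegative variable $X$, $|X-\mathbb EX|^3\le 4(X^3+(\mathbb EX)^3)$, so $\mathbb E|X-\mathbb EX|^3\le 8\,\mathbb EX^3$. Moreover $\mathbb Em_j^3\le\mathbb Em_j(m_j+1)(m_j+2)=\frac{6q^j}{(1-q^j)^3}$. With $\frac{y}{1-e^{-y}}=y+\frac{y}{e^y-1}\le 1+y$ we obtain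
$$\sum_jj^3\,\mathbb E|m_j-\mathbb Em_j|^3\le 48\sum_j\frac{j^3q^j}{(1-q^j)^3}\le 48\,\delta^{-3}\sum_j(1+\delta j)^3e^{-\delta j}=O(\delta^{-4})=O(n^2)=o(\sigma^3).$$
Lyapunov's theorem is usually stated for finite sums. So choose $J_n>k'$ with $\sum_{j>J_n}\operatorname{Var}(jm_j)\le 1$. Lyapunov's theorem applies to the terms $k'<j\le J_n$, whose variance is $\sim\sigma^2$. The centered rest $R_n$ changes the characteristic function by at most $|u|\,\mathbb E|R_n|/\sigma\le|u|/\sigma\to 0$. So $\chi_n(u)\to e^{-u^2/2}$ for every $u$.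

**Step 3: a bound on $|\chi_n|$.** Dominated convergence needs a bound for all $|u|\le\pi\sigma$, and the parts $\sqrt n<j\le 2\sqrt n$ suffice for it. With $x=q^j$, $\big|\mathbb Ee^{i\theta jm_j}\big|=\frac{1-x}{|1-xe^{i\theta j}|}$ and $|1-xe^{i\theta j}|^2=(1-x)^2+4x\sin^2\frac{\theta j}2$, so
$$\big|\mathbb Ee^{i\theta jm_j}\big|=\Big(1+\frac{4q^j\sin^2(\theta j/2)}{(1-q^j)^2}\Big)^{-1/2}.$$
For $\sqrt n<j\le 2\sqrt n$ we have $q^j\ge e^{-2c}$, so this is at most $(1+b\sin^2\frac{\theta j}{2})^{-1/2}$ with $b=4e^{-2c}$. By concavity $\ln(1+bz)\ge z\ln(1+b)$ for $0\le z\le 1$, so it is at most $\exp(-b'\sin^2\frac{\theta j}{2})$ with $b'=\frac12\ln(1+b)$. We claim that for some constant $c_1>0$, all large $n$ and all $|\theta|\le\pi$,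
$$\Sigma(\theta):=\sum_{\sqrt n<j\le 2\sqrt n}\sin^2\tfrac{\theta j}{2}\ \ge\ c_1\min(n^{3/2}\theta^2,\sqrt n). \tag{8}$$
The sum has at least $\sqrt n-1$ terms.

- If $|\theta|\le\frac{\pi}{2\sqrt n}$, then $|\frac{\theta j}{2}|\le\frac\pi2$, and $|\sin x|\ge\frac2\pi|x|$ there. Each term is at least $\frac{\theta^2j^2}{\pi^2}\ge\frac{\theta^2n}{\pi^2}$, so $\Sigma(\theta)\ge(\sqrt n-1)\frac{\theta^2n}{\pi^2}\ge\frac{n^{3/2}\theta^2}{2\pi^2}$ for $n\ge 4$.
- If $\theta=\pm\alpha/\sqrt n$ with $\alpha\in[\frac\pi2,2\pi]$, then $n^{-1/2}\Sigma(\theta)$ is a Riemann sum with mesh $n^{-1/2}$ and tends to $\int_1^2\sin^2\frac{\alpha y}{2}\,dy$, uniformly in $\alpha$ because the integrands are uniformly Lipschitz. The limit is continuous and positive on a compact interval, so it is bounded below by a positive constant.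
- If $\frac{2\pi}{\sqrt n}\le|\theta|\le\pi$, then $\Sigma(\theta)=\frac12\sum(1-\cos\theta j)$. A geometric sum gives $|\sum\cos\theta j|\le\frac{2}{|1-e^{i\theta}|}=\frac1{|\sin(\theta/2)|}\le\frac{\pi}{|\theta|}\le\frac{\sqrt n}{2}$. So $\Sigma(\theta)\ge\frac12(\sqrt n-1-\frac{\sqrt n}{2})\ge\frac{\sqrt n}{8}$ for $n\ge 16$.

This proves (8). All $j>\sqrt n$ satisfy $j>k'$, as $k\le\sqrt n$ for $n\ge 3$, so these factors are present in $\chi_n$, and all other factors have modulus at most $1$. Put $\theta=u/\sigma$ and note $n^{3/2}/\sigma^2=\frac c2$. With $c_2=b'c_1\min(\frac c2,1)$,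
$$|\chi_n(u)|\le e^{-c_2u^2}+e^{-c_2\sqrt n}\qquad(|u|\le\pi\sigma).$$

**Step 4: inversion.** Fourier inversion on the integers, with $\theta=u/\sigma$, gives
$$\sigma\,\mathbb P(T_2=N)=\frac1{2\pi}\int_{|u|\le\pi\sigma}\chi_n(u)\,e^{-iu(N-\mathbb ET_2)/\sigma}\,du,$$
and $g(x)=\frac1{2\pi}\int e^{-u^2/2}e^{-iux}\,du$. So the supremum in the lemma is at most
$$\frac1{2\pi}\int_{|u|\le\pi\sigma}|\chi_n(u)-e^{-u^2/2}|\,du+\frac1{2\pi}\int_{|u|>\pi\sigma}e^{-u^2/2}\,du .$$
The second integral tends to $0$. In the first the integrand tends to $0$ pointwise and is at most $e^{-c_2u^2}+e^{-u^2/2}$ plus $e^{-c_2\sqrt n}$. The last term contributes at most $2\pi\sigma e^{-c_2\sqrt n}\to 0$, and the rest tends to $0$ by dominated convergence. $\square$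

**Consequences.** The function $x\mapsto\frac{x}{e^{\delta x}-1}$ is decreasing with limit $\frac1\delta$ at $0$, and $\mathbb ET=\sum_j\frac{j}{e^{\delta j}-1}$, so
$$\Big|\mathbb ET-\int_0^\infty\frac{x\,dx}{e^{\delta x}-1}\Big|\le\frac1\delta .$$
The integral is $\frac{\pi^2}{6\delta^2}=n$, which is the reason for the value of $c$. So $\mathbb ET=n+O(\sqrt n)$. As $\sqrt n=o(\sigma)$, Lemma 2 with $k'=0$ gives $\mathbb P(T=n)\sim\frac{1}{\sigma\sqrt{2\pi}}$, and also $\mathbb P(T=N)=O(1/\sigma)$ uniformly in $N$. By (7),
$$\frac{p(n-h)}{p(n)}=q^h\,\frac{\mathbb P(T=n-h)}{\mathbb P(T=n)}\le Cq^h\qquad(0\le h\le n), \tag{9}$$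
with $C$ absolute, enlarged if necessary to cover the finitely many small $n$. With $h=t$,
$$|P_n(t)|=p(n-t)\le Ce^{-\delta t}p(n)=Ce^{-ct/\sqrt n}p(n)\qquad(1\le t\le n),$$
which is the second assertion of Theorem 4(i).

## Truncated multiplicities: almost all partitions for $t\le(\tau^*-\varepsilon)\sqrt n\log n$

We replace the vote "is the part $i$ present?" by a count of copies, cut off at the median. Since $\mathbb P(\xi_j\ge\ln 2)=\frac12$, the cut-off is $M_j=\lfloor\frac{\ln 2}{\delta j}\rfloor$.

**Step 1: a $t$-intersecting family.** Let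
$$A=\Big\{\lambda\in P_n:\ \sum_{j\le k}\min(m_j(\lambda),M_j)\ge\tfrac12\Big(t+\sum_{j\le k}M_j\Big)\Big\}.$$
For nonnegative integers $a,b,M$, put $a^*=\min(a,M)$ and $b^*=\min(b,M)$. Then $\min(a,b)\ge\min(a^*,b^*)=a^*+b^*-\max(a^*,b^*)\ge a^*+b^*-M$. Hence for $\lambda,\mu\in A$
$$\sum_j\min(m_j(\lambda),m_j(\mu))\ge\sum_{j\le k}\big[\min(m_j(\lambda),M_j)+\min(m_j(\mu),M_j)-M_j\big]\ge t .$$

**Step 2: the mean exceeds the threshold.** In the product model let $Y=\sum_{j\le k}\min(m_j,M_j)$. We have $\min(m_j,M_j)=\big\lfloor\frac{\min(\xi_j,\ln 2)}{\delta j}\big\rfloor$ and $\mathbb E\min(\xi_j,\ln 2)=1-e^{-\ln 2}=\frac12$. With $H_k=\sum_{j\le k}\frac1j=(\frac12+o(1))\log n$ this gives $\mathbb EY\ge\frac{H_k}{2\delta}-k$. Also $\sum_{j\le k}M_j\le\frac{\ln 2}{\delta}H_k$. Thus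
$$\mathbb EY-\frac12\Big(t+\sum_{j\le k}M_j\Big)\ge\frac{(1-\ln 2)H_k}{2\delta}-k-\frac t2 .$$
Since $\frac{(1-\ln 2)}{2\delta}\cdot\frac12\log n=\frac{\sqrt 6(1-\ln 2)}{4\pi}\sqrt n\log n$, the first term is $(\frac{\tau^*}{2}+o(1))\sqrt n\log n$, and $k=o(\sqrt n\log n)$. For $t\le(\tau^*-\varepsilon)\sqrt n\log n$ and $n$ large the right side is therefore at least $\frac\varepsilon3\sqrt n\log n$.

**Step 3: concentration and conditioning.** We bound the probability that the condition defining $A$ fails. The terms of $Y$ are independent with $0\le\min(m_j,M_j)\le M_j$, and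
$$\sum_jM_j^2\le\frac{\ln^22}{\delta^2}\cdot\frac{\pi^2}{6}=n\ln^2 2 .$$
By Hoeffding's inequality the failure probability in the product model is at most
$$\exp\Big(-\frac{2(\frac\varepsilon3\sqrt n\log n)^2}{n\ln^22}\Big)=e^{-c'_\varepsilon\log^2n},\qquad c'_\varepsilon=\frac{2\varepsilon^2}{9\ln^22}.$$
Conditioning on $T=n$ costs at most a factor $\frac{1}{\mathbb P(T=n)}\le n^{3/4}/c_3$ with some constant $c_3>0$. So
$$\frac{|P_n\setminus A|}{p(n)}\le\frac{n^{3/4}}{c_3}\,e^{-c'_\varepsilon\log^2n}\le e^{-c_\varepsilon\log^2n}$$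
for large $n$ and, say, $c_\varepsilon=\frac12c'_\varepsilon$. This completes the proof of Theorem 4(i). $\square$

## An antithetic coupling: at most half for $t\ge(\tau^*+\varepsilon)\sqrt n\log n$

As in the lower bound of Theorem 2, we pair random partitions so that two partners cannot both lie in $A$. Here the partners need not be disjoint: fewer than $t$ common parts suffice. So we couple the multiplicities as negatively as possible, using $U$ for one partition and $1-U$ for the other. This can be done directly in the product model, but only for the small parts $j\le k$. Two things must be shown first: that conditioning on the sum $n$ hardly changes the law of the small multiplicities, and that the parts exceeding $k$ are too few to matter.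

**Step 1: small multiplicities are asymptotically unconditioned.** Let $\rho$ be the law of $X=(m_j)_{j\le k}$ in the product model and $\nu$ the law of $(m_j(\lambda))_{j\le k}$ for $\lambda$ uniform on $P_n$. Put $T_1=\sum_{j\le k}jm_j$, $T_2=T-T_1$ and $s(x)=\sum_{j\le k}jx_j$. By independence of $T_2$ and $X$,
$$\frac{\nu(x)}{\rho(x)}=\frac{\mathbb P(T_2=n-s(x))}{\mathbb P(T=n)} .$$
We have $\operatorname{Var}T_1\le k\delta^{-2}=O(n^{3/2}/\log n)$. By Chebyshev, $|s(X)-\mathbb ET_1|\le n^{3/4}(\log n)^{-1/4}$ with $\rho$-probability $1-O((\log n)^{-1/2})=1-o(1)$. For such $x$,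
$$n-s(x)-\mathbb ET_2=(n-\mathbb ET)+(\mathbb ET_1-s(x))=O(\sqrt n)+o(n^{3/4})=o(\sigma).$$
Lemma 2 with $k'=k$ gives $\sigma\,\mathbb P(T_2=n-s(x))\to g(0)$ uniformly over such $x$, and $\sigma\,\mathbb P(T=n)\to g(0)$. So the ratio is $1+o(1)$ uniformly, and the total variation distance is
$$\sum_x\rho(x)\Big(1-\frac{\nu(x)}{\rho(x)}\Big)^+=o(1). \tag{10}$$

**Step 2: few parts exceed $k$.** For $\lambda$ uniform on $P_n$, the number of $\lambda$ with $m_j(\lambda)\ge a$ is $p(n-aj)$, taken as $0$ for a negative argument. So (9) gives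
$$\mathbb E\,m_j(\lambda)=\sum_{a\ge 1}\frac{p(n-aj)}{p(n)}\le C\sum_{a\ge1}q^{aj}=\frac{C}{q^{-j}-1} .$$
The expected number of parts exceeding $k$ is at most
$$C\sum_{j>k}\frac{1}{e^{\delta j}-1}\le C\int_k^\infty\frac{dx}{e^{\delta x}-1}=-\frac C\delta\ln(1-e^{-\delta k})=O(\sqrt n\log\log n),$$
because $\delta k\sim c/\log n$. By Markov, all but $o(p(n))$ partitions of $n$ have at most $B:=\sqrt n(\log\log n)^2$ parts exceeding $k$.

**Step 3: reduce $A$ to a function of the small multiplicities.** Let $A\subseteq P_n$ be $t$-intersecting and let $A^\circ$ be the set of its members with at most $B$ parts exceeding $k$. For $x\in\mathbb Z_{\ge 0}^k$ let $a(x)\in[0,1]$ be the proportion of members of $A^\circ$ among the $\lambda\in P_n$ with $(m_j(\lambda))_{j\le k}=x$, and $a(x)=0$ if there are none. Then $|A^\circ|/p(n)=\sum_x\nu(x)a(x)$. With Step 2 and (10),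
$$\frac{|A|}{p(n)}\le o(1)+\sum_x\nu(x)a(x)\le o(1)+\sum_x\rho(x)a(x),$$
the $o(1)$ not depending on $A$.

**Step 4: the coupling.** Let $U_j$, $j\le k$, be independent and uniform on $(0,1)$, and
$$X_j=\Big\lfloor\frac{-\ln U_j}{\delta j}\Big\rfloor,\qquad X_j'=\Big\lfloor\frac{-\ln(1-U_j)}{\delta j}\Big\rfloor .$$
Both $-\ln U_j$ and $-\ln(1-U_j)$ are standard exponential, so $X$ and $X'$ both have law $\rho$. Moreover
$$\min(X_j,X_j')\le\frac{Y_j}{\delta j},\qquad Y_j=-\ln\max(U_j,1-U_j)\in[0,\ln 2],$$
and, as $\max(U_j,1-U_j)$ is uniform on $(\frac12,1)$,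
$$\mathbb EY_j=2\int_{1/2}^1(-\ln v)\,dv=2\Big[v-v\ln v\Big]_{1/2}^1=1-\ln 2 .$$
(This is the same constant as in the previous section, where it was $2\,\mathbb E\min(\xi_j,\ln 2)-\ln 2$; so the two thresholds agree.) The sum $\sum_{j\le k}\frac{Y_j}{\delta j}$ has mean $\frac{(1-\ln 2)H_k}{\delta}=(\tau^*+o(1))\sqrt n\log n$ and variance at most $\sum_j\frac{\ln^22}{\delta^2j^2}=O(n)$. Since $t\ge(\tau^*+\varepsilon)\sqrt n\log n$ and $B=o(\sqrt n\log n)$, Chebyshev gives
$$\sum_{j\le k}\min(X_j,X_j')+B<t\qquad\text{with probability } 1-o(1). \tag{11}$$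

**Step 5: conclude.** On the event (11), $a(X)$ and $a(X')$ are not both positive. Otherwise there would be $\lambda,\lambda^\dagger\in A^\circ$ with small multiplicities $X$ and $X'$. They have at most $\sum_{j\le k}\min(X_j,X_j')$ common parts up to $k$ and at most $B$ common parts exceeding $k$, fewer than $t$ in total, which contradicts that $A$ is $t$-intersecting. So $a(X)+a(X')\le 1$ on this event, and it is at most $2$ always. Hence
$$2\sum_x\rho(x)a(x)=\mathbb E[a(X)+a(X')]\le 1+o(1),$$
and by Step 3, $|A|\le(\frac12+o(1))\,p(n)$ with $o(1)$ not depending on $A$. This proves Theorem 4(ii). $\square$
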